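# Minimizing total tardiness on one machine with release dates and preemption is strongly NP-hard

## A pseudo-polynomial guess, tested on four small cases

A single machine has to process jobs $1,\dots,n$. Job $i$ arrives at its release date $r_i$ (a non-negative integer), needs $p_i$ units of machine time (a positive integer), and should be done by its due date $d_i$ (an integer with $r_i\le d_i$). The machine handles one job at a time, no job is processed before its release date, and a job may be interrupted and resumed later, with no set-up cost and no loss of work. If job $i$ completes at time $C_i$, its tardiness is $T_i=\max\{0,C_i-d_i\}$. The goal is to minimize $\sum_i T_i$. The problem is written $1|r_i,pmtn|\sum T_i$.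

The problem is NP-hard, because the NP-hard problem $1||\sum T_i$ (all jobs available from the start) reduces to it (Chu 1992). What kind of hardness is this? The problem $1||\sum T_i$ has a pseudo-polynomial algorithm (Lawler, *Annals of Discrete Mathematics* 1, 1977, 331–342), that is, one whose running time is polynomial in $n$ and in the largest number in the instance. Preemption removes much of the rigidity that release dates bring. So a natural first guess is that with preemption, release dates do no real harm, and that some dynamic program runs in pseudo-polynomial time. We test this guess.

Cut time into unit pieces: **slot** $t$ is the interval $[t,t+1)$, for integers $t\ge0$. Lemma 1 below shows that, because the data are integers, some optimal schedule gives each slot to at most one job, and that it can be taken to follow a fixed priority order of the jobs (so it never idles while a released job is unfinished). We borrow this for the tests.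

*Common release date $0$.* A priority schedule then never interrupts a job, because no job of higher priority can arrive in the middle. So preemption is useless, the problem is $1||\sum T_i$, and Lawler's algorithm applies.

*Unit jobs.* If all $p_i=1$, we assign jobs to slots. Job $i$ in slot $t$ costs $\max\{0,t+1-d_i\}$, and slots $t<r_i$ are forbidden. A schedule that never idles unnecessarily ends by time $\max_i r_i+n$, so this is an assignment problem of pseudo-polynomial size.

*Due dates equal to release dates.* If $d_i=r_i$, then $\sum T_i=\sum C_i-\sum r_i$, and the rule "always process a released job of shortest remaining time" is optimal. To see this, start from an optimal slot schedule that never idles unnecessarily, and look at the first slot $t$ in which some job $j$ is processed although a released job $i$ has strictly smaller remaining time $\rho_i<\rho_j$; choose $i$ with $\rho_i$ minimal. Take all slots from $t$ on that are used by $i$ or $j$; give the first $\rho_i$ of them to $i$ and the rest to $j$. Both jobs are released by time $t$, so this is feasible. The later of their two completion times is unchanged. The earlier one was at least the end of the $\rho_i$-th of these slots, since whichever job finished first used at least $\rho_i$ of them,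 and it now equals that end. So $\sum C_i$ does not increase, and the first violation moves to a later slot. Repeat.

*Two jobs.* Let job 1 have $r=0,\ p=3,\ d=4$ and job 2 have $r=1,\ p=1,\ d=2$. Processing job 1 in slot $0$, job 2 in slot $1$, and job 1 in slots $2,3$ gives total tardiness $0$. Without preemption, job 1 first gives at best $C_2=4$ and tardiness $2$; job 2 first gives $C_2=2$, $C_1=5$ and tardiness $1$. Preemption helps, and the optimum is immediate.

The guess passes these tests. None of them contains unboundedly many release dates, jobs of different sizes and unrelated due dates all at once. A table in the style of dynamic programming would naturally record how much machine time is still free between consecutive release dates, which is one number per release date, and so the table grows exponentially with the number of release dates. That alone proves nothing. But the guess is in fact wrong unless P $=$ NP, and these notes prove it.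

## Strong hardness and the statements to be proved

The *unary size* of an instance is its length when all its numbers are written in unary.

**Definition (strong NP-hardness).** A problem is strongly NP-hard if it is NP-hard already when its numbers are encoded in unary. A decision problem is strongly NP-complete if it is strongly NP-hard and, with the ordinary binary encoding, belongs to NP.

A pseudo-polynomial algorithm runs in time polynomial in the unary size. So a strongly NP-hard problem has no pseudo-polynomial algorithm unless P $=$ NP. To prove strong NP-hardness, we take a problem that is NP-complete in unary and transform it in time polynomial in the unary size, producing numbers that are polynomially bounded in that size. Our source is **3-PARTITION**: given integers $m$, $B$ and $a_1,\dots,a_{3m}$ with $B/4<a_i<B/2$ and $\sum_i a_i=mB$, can the indices be partitioned into $m$ groups of sum $B$ each? (The bounds force three elements per group.) It is strongly NP-complete (Garey and Johnson, *Computers and Intractability*, 1979).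

**Theorem 1.** The decision version of $1|r_i,pmtn|\sum T_i$ ("is there a schedule with $\sum T_i\le Y$?") is strongly NP-complete.

Hence, if P $\neq$ NP, the problem has no pseudo-polynomial algorithm.

The second theorem uses four more notions. A family of intervals is *laminar* if any two of them are nested or have disjoint interiors: $[0,5],[1,3],[3,5]$ is laminar, while $[0,2],[1,3]$ is not. An *FPTAS* is an algorithm that, for every $\varepsilon>0$, returns a solution of value at most $(1+\varepsilon)$ times the optimum, in time polynomial in the input length and in $1/\varepsilon$. A problem with a parameter $q$ is *W[1]-hard* if every problem of the class W[1] reduces to it by a parameterized reduction; such a reduction may take time $f(q)$ times a polynomial, and its new parameter must be bounded by a function of the old one. For example, CLIQUE parameterized by the size of the clique is W[1]-hard. The *Exponential Time Hypothesis* (ETH) says that 3-SAT with $v$ variables cannot be solved in time $2^{o(v)}$.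

**Theorem 2.**

* (a) Strong NP-hardness persists when the intervals $[r_i,d_i]$ form a laminar family.
* (b) Unless P $=$ NP there is no FPTAS.
* (c) The problem with unary-encoded numbers, parameterized by the number $q$ of distinct release dates, is W[1]-hard. Under ETH it has no algorithm with running time $f(q)\cdot N^{o(q/\log q)}$, where $N$ is the unary input size.
* (d) All constructed instances have optimum $\le Y$ with preemption if and only if they have optimum $\le Y$ without preemption.

## Priority orders give integral optimal schedules

A schedule is **integral** if in each slot the machine is idle or processes a single job during the whole slot. The next lemma lets us count in whole slots, and it also gives membership in NP.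

**Lemma 1.** For every schedule there is an integral schedule in which no job completes later. In particular there is an integral optimal schedule, and the optimal value is an integer.

*Proof.* Let $C_i$ be the completion times in the given schedule. Order the jobs by nondecreasing $C_i$, with ties broken arbitrarily. Build a new schedule: in each slot $t$, process the first job in this order that is released by time $t$ and unfinished (idle if there is none). Since the data are integers, this is an integral schedule. Let $C_i'$ be its completion times. We show $C_i'\le C_i$.

Fix $i$, and let $H$ be the set of jobs not after $i$ in the order, so $i\in H$ and $C_j\le C_i$ for all $j\in H$. Slot $C_i'-1$ processes $i\in H$. Let $s$ be the smallest integer such that all the slots $s,s+1,\dots,C_i'-1$ process jobs of $H$.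

We claim that every job processed in $[s,C_i')$ is released at or after $s$. This is clear if $s=0$. If $s>0$, slot $s-1$ does not process a job of $H$. Since $H$ is an initial piece of the priority order, any job of $H$ that was released by time $s-1$ and unfinished then would have forced slot $s-1$ to go to a job of $H$. So every job of $H$ released at or before $s-1$ is finished by time $s-1$, and the jobs of $H$ processed in $[s,C'_i)$ have release date at least $s$.

These jobs, among them $i$, fill $[s,C_i')$, so their total processing time is at least $C_i'-s$. In the original schedule they are processed entirely inside $[s,C_i]$: not before $s$, because of their release dates, and not after $C_i$, because they belong to $H$. Hence $C_i'-s\le C_i-s$.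

So every schedule is dominated, job by job, by one of the finitely many priority schedules. The best of these is optimal, and it has an integral value. $\square$

In the two-job example the given schedule has $C_2=2<C_1=4$; the order is $2,1$, and the priority rule rebuilds exactly that schedule.

## Unit jobs that hold their slots

We will want a long stretch of time in which the machine is not available to the important jobs. We cannot forbid time directly, but we can fill it with unit jobs whose due dates leave no slack.

**Lemma 2.** Let $U$ be a set of unit-time jobs. For $u\in U$ put $s_u=d_u-1$, and assume $s_u\ge r_u$. Assume the $s_u$ are pairwise distinct and, for each $u\in U$, no job of the instance is released in $(r_u,s_u]$. Then some integral optimal schedule processes every $u\in U$ in slot $s_u$. In particular all jobs of $U$ have tardiness $0$.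

*Proof.* Start with an integral optimal schedule and treat the jobs of $U$ one after another. Suppose that $u$, now to be treated, is in slot $\tau\ne s_u$. If slot $s_u$ is idle, move $u$ there. Otherwise slot $s_u$ holds a unit of some job $x$, and we exchange the contents of slots $\tau$ and $s_u$. The job $x$ is not an already treated job $v\in U$, since $v$ sits in slot $s_v\ne s_u$. So treated jobs stay where they are. It remains to check feasibility and cost.

*Case $\tau>s_u$.* Here $u$ is late, and moving it forward gains what $x$ may lose. The move is feasible because $r_u\le s_u$ and, if $x$ exists, $r_x\le s_u<\tau$. The tardiness of $u$ drops from $(\tau+1)-d_u=\tau-s_u$ to $0$. If slot $s_u$ was idle, that is all. Otherwise the new completion time of $x$ is at most $\max\{C_x,\tau+1\}$, and $C_x\ge s_u+1$, so $T_x$ grows by at most $\tau-s_u$. No other job is affected.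

*Case $\tau<s_u$.* Here $u$ is early and can afford to wait. It now completes at $s_u+1=d_u$, so it is on time before and after. If slot $s_u$ was idle, only $u$ moves, and $s_u\ge r_u$ makes this feasible. Otherwise $x$ was in slot $s_u$, so $r_x\le s_u$; by hypothesis $r_x\notin(r_u,s_u]$, so $r_x\le r_u\le\tau$ and $x$ may move to slot $\tau$. A unit of $x$ moved to an earlier slot, so $C_x$ does not increase.

The total tardiness never increases, so the schedule remains optimal, and after all of $U$ has been treated it has the claimed form. $\square$

## Walls between bins do not stop a job that can be interrupted

With Lemma 2 in hand, a sensible first attempt at a reduction from 3-PARTITION is this. Build $m$ bins, which are time intervals of length $B$, separate consecutive bins by a tight unit job, release a job of length $a_i$ for each $i$ at time $0$, and give these jobs a due date at the end of the last bin. Without preemption, zero tardiness means that the jobs pack exactly into the bins.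

With preemption this breaks at one specific point: a job can straddle a wall. Take $m=2$, $B=4$ and sizes $3,3,2$. No subset has sum $4$. Put the wall in slot $4$, with main jobs released at $0$ and due at $9$. Process the first job in $[0,3)$, the second in $[3,4)$ and $[5,7)$, and the third in $[7,9)$. Everything is on time. In general, whenever $\sum a_i=mB$ the jobs can be poured into the bins in any order. Walls together with preemption impose only a bound on volume.

So indivisibility has to come from the objective function. Here is a place where the objective does not see partial work. Suppose a long wall occupies $[E,T)$, and a job $x$ has its due date $d_x$ in $[E,T]$. Then either $x$ completes by $E$ and is on time, or it completes after $T$ and has tardiness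
$$(T-d_x)+(C_x-T).$$
The first term is charged *in full* even if only one unit of $x$ is left over at time $E$. Choosing $d_x$ is choosing this penalty. If the penalty is proportional to the whole length $p_x$, then work spent on a job that does not get finished by $E$ is wasted. So the objective rewards schedules in which every job is either finished before the wall or untouched. That defeats preemption.

Two further points shape the construction.

*Bins become periods, and what stays late is what gets packed.* We take $m$ copies of every item, copy $k$ being released at the start of period $k$. The period is long enough for total size $(m-1)B$, while the $k$-th copies have total size $mB$. So a volume of $B$ with index $k$ ought to be left over; call the left-over items $A_k$. But index-$1$ jobs may also use later periods, pushing out jobs of higher index. Take $m=2$, $B=2$ and sizes $1,1,2$, with periods $[0,2)$ and $[2,4)$. One can finish all index-$1$ jobs in $[0,4)$ and leave all index-$2$ jobs. The left-over volume is $4=mB$, as desired, but it is badly distributed. A penalty proportional to $k\,p_x$ discourages this.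

*The sets $A_k$ must be disjoint.* Nothing said so far prevents the same item from being left over for several $k$. Take $m=3$, $B=4$ and sizes $4,3,3,2$. There is no partition, since $\{3,3,2\}$ cannot be split into two groups of sum $4$; yet $\{4\}$ has sum $4$, and it could be the left-over set for $k=1,2,3$. The second term $\sum(C_x-T)$ even favors this: three jobs of length $4$ processed from $T$ on give $4+8+12=24$, while the four jobs of lengths $2,3,3,4$ give $2+5+8+12=27$. We need a correction that makes the true multiset of sizes the best one. To find it, we rewrite the sum.

## Counting by thresholds, and the right correction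

For $\theta\ge1$, a family $(\rho_x)_{x\in S}$ of positive integers with finite $S$, and given sizes $a_1,\dots,a_n$, let
$$n_\theta=|\{x\in S:\rho_x\ge\theta\}|,\qquad \tau_\theta=|\{i:a_i\ge\theta\}| .$$
The number $\min(\rho_x,\rho_y)$ counts the $\theta\ge1$ for which both $\rho_x\ge\theta$ and $\rho_y\ge\theta$. Summing over unordered pairs, with $x=y$ allowed, gives
$$\sum_{\{x,y\}\subseteq S,\;x=y\text{ allowed}}\min(\rho_x,\rho_y)=\sum_{\theta\ge1}\frac{n_\theta(n_\theta+1)}2.\tag{1}$$
If jobs of lengths $\rho_x$ are processed in nondecreasing order of length from time $T$ on, then $\sum(C_x-T)$ is a sum of prefix sums, that is, the left side of (1). For lengths $4,4,4$ we have $n_1=\dots=n_4=3$ and (1) gives $4\cdot6=24$, as found above.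

This is a convex function of the numbers $n_\theta$, whose sum $\sum_\theta n_\theta=\sum_x\rho_x$ is the total length. We want it to be minimized, for fixed total length, at $n_\theta=\tau_\theta$. For this, subtract the linear term $\sum_\theta\tau_\theta n_\theta$ and complete the square: up to terms that are constant when $\sum_\theta n_\theta$ is fixed, the result is $\frac12\sum_\theta(n_\theta-\tau_\theta)^2$. The linear term can be paid job by job, since
$$\sum_\theta\tau_\theta n_\theta=\sum_{x\in S}\ \sum_{\theta=1}^{\rho_x}\tau_\theta .$$
So a job of length $a_i$ should get a bonus of $\sum_{\theta\le a_i}\tau_\theta$, and a bonus is a shift of the due date. By the same counting,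
$$h_i:=\sum_{l=1}^n\min(a_i,a_l)=\sum_{\theta=1}^{a_i}\tau_\theta,\qquad K:=-\sum_{1\le i<l\le n}\min(a_i,a_l)=-\sum_\theta\frac{\tau_\theta(\tau_\theta-1)}2,\qquad \sum_\theta\tau_\theta=\sum_ia_i .\tag{2}$$

For sizes $4,3,3,2$ we have $\tau=(4,4,3,1)$, the bonus of the item of size $4$ is $4+3+3+2=12$, and $K=-(3+3+2+3+2+2)=-15$. The bad choice $4,4,4$ now has value $24-3\cdot12=-12$, which exceeds $K$ by $3=\frac12\big((3-4)^2+(3-4)^2+(3-3)^2+(3-1)^2\big)$. The four jobs $2,3,3,4$ have bonuses $8,11,11,12$ and value $27-42=-15=K$.

## The instance

It is convenient to allow groups of any cardinality.

**EXACT PACKING.** Given integers $m\ge2$, $B\ge1$ and $a_1,\dots,a_n$ with $1\le a_i\le B$ and $\sum_i a_i=mB$: can $\{1,\dots,n\}$ be partitioned into $A_1,\dots,A_m$ with $\sum_{i\in A_k}a_i=B$ for all $k$?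

This contains 3-PARTITION with $m\ge2$ (the case $m=1$ is trivial). With $h_i$ and $K$ as in (2), put
$$L=(m-1)B,\quad E=mL,\quad \lambda=nm^2B+1,\quad T=E+\lambda mB,\quad Y=\lambda B\,\tfrac{m(m+1)}2+K .$$

**Main jobs.** For $1\le i\le n$ and $1\le k\le m$ there is a job $J_{ik}$ with
$$p=a_i,\qquad r=R_k:=(k-1)L,\qquad d=d_{ik}:=T-\lambda ka_i+h_i .$$

**Block jobs.** There are $\lambda mB=T-E$ unit jobs $u_t$, $t=E,\dots,T-1$, with due date $t+1$ and release date either

* (α) $r=t$ for each $t$, or
* (β) $r=E$ for all $t$.

We make three checks. First, $h_i\le\sum_la_l=mB\le\lambda$. Since $h_i\le\lambda\le\lambda ka_i\le\lambda mB$ and $h_i\ge0$, we get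
$$E\le d_{ik}\le T,\qquad R_k\le(m-1)L<E\le d_{ik}.\tag{3}$$
Second, Lemma 2 applies to the block jobs with $s_{u_t}=t\ge r_{u_t}$: in (α) the interval $(r_u,s_u]$ is empty, and in (β) no job at all is released after $E$. Third, there are $nm+\lambda mB$ jobs, and all numbers, including $Y$, are integers bounded by a polynomial in $n,m,B$. So the construction runs in time polynomial in the unary size of the source instance, and its output has polynomially bounded unary size.

**Proposition.** For either variant, the minimum total tardiness is $\le Y$ if and only if the EXACT PACKING instance is a yes-instance. In the yes-case a nonpreemptive schedule of value $Y$ exists.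

*A small instance.* Take $m=2$, $B=2$ and sizes $a=(1,1,2)$, with solution $A_1=\{3\}$, $A_2=\{1,2\}$. Then $L=2$, $E=4$, $h=(3,3,4)$, $\lambda=25$, $T=104$, $K=-3$ and $Y=25\cdot2\cdot3-3=147$. The due dates are $d_{11}=d_{21}=82$, $d_{31}=58$, $d_{12}=d_{22}=57$, $d_{32}=8$. Compare three schedules, each with the block jobs in $[4,104)$.

* Finish $J_{11},J_{21}$ in $[0,2)$ and $J_{32}$ in $[2,4)$; from $104$ on process $J_{12},J_{22},J_{31}$, completing at $105,106,108$. The total tardiness is $48+49+50=147=Y$.
* Finish $J_{11},J_{21}$ in $[0,2)$ and $J_{12},J_{22}$ in $[2,4)$, so that item $3$ is left over twice. Then $J_{31},J_{32}$ complete at $106,108$, and the total is $48+100=148=Y+1$.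
* Process $J_{11}$ in slot $0$, one unit of $J_{31}$ in slot $1$, and $J_{32}$ in $[2,4)$. The jobs $J_{21},J_{31},J_{12},J_{22}$ are left with one unit each. Processed from $104$ on, they contribute $\sum(C-T)=1+2+3+4=10$, and $\sum(T-d)=25(1+2+2+2)-(3+4+3+3)=162$. The total is $172$; the half-done job $J_{31}$ is charged for its full length.

## From a packing to a schedule of value $Y$

Let $A_1,\dots,A_m$ be a solution of EXACT PACKING. Process the jobs as follows.

* In $[R_k,R_k+L)$, for $k=1,\dots,m$, process all $J_{ik}$ with $i\notin A_k$, one after another. Their total length is $mB-B=L$, so they exactly fill the period. They complete by $E\le d_{ik}$ and are on time.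
* In $[E,T)$ process $u_t$ in slot $t$. These jobs are on time.
* From $T$ on, process the jobs $J_{ik}$ with $i\in A_k$, one after another, in order of nondecreasing $a_i$. Each index $i$ occurs exactly once among them.

No job is preempted. The jobs of the last group complete after $T\ge d_{ik}$, so each has tardiness $(T-d_{ik})+(C-T)$. The first terms sum to $\lambda\sum_kk\sum_{i\in A_k}a_i-\sum_ih_i=\lambda B\frac{m(m+1)}2-\sum_ih_i$. The second terms sum to $\sum_{i\le l}\min(a_i,a_l)$, since in nondecreasing order the shorter of two jobs comes first and delays the longer. Now
$$\sum_ih_i=\sum_{i,l}\min(a_i,a_l)=2\sum_{i<l}\min(a_i,a_l)+mB,\qquad \sum_{i\le l}\min(a_i,a_l)=\sum_{i<l}\min(a_i,a_l)+mB .$$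
So the total tardiness is $\lambda B\frac{m(m+1)}2-\sum_{i<l}\min(a_i,a_l)=Y$. This proves one direction of the Proposition and its last sentence.

## From a schedule of value at most $Y$ to a packing

Assume the optimum is $\le Y$. By Lemma 2 there is an integral optimal schedule in which the block jobs occupy exactly the slots of $[E,T)$; its value is $\le Y$.

**Step 1: the cost formula.** This step expresses the total tardiness through the jobs left over at the wall. Let $S$ be the set of main jobs not completed by time $E$. For $x=J_{ik}\in S$ write $k_x=k$, $p_x=a_i$, $h_x=h_i$, $d_x=d_{ik}$, and let $\rho_x$ be the remaining processing time of $x$ at time $E$. Since $[E,T)$ is filled by block jobs, $\rho_x$ is also its remaining time at $T$. As the schedule is integral, $\rho_x$ is an integer with $1\le\rho_x\le p_x$. Block jobs are on time. Main jobs outside $S$ complete by $E\le d_{ik}$ and are on time. A job $x\in S$ completes after $T\ge d_x$, so $T_x=(T-d_x)+(C_x-T)$ with $T-d_x=\lambda k_xp_x-h_x$. Hence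
$$\sum_i T_i=\lambda\sum_{x\in S}k_xp_x-\sum_{x\in S}h_x+\sum_{x\in S}(C_x-T).\tag{4}$$

**Step 2: exact volumes, and no half-done jobs.** This step uses the large factor $\lambda$ to force a left-over volume of exactly $B$ for every index. For $1\le k\le m$ let
$$Q_k=\sum_{x\in S,\;k_x\ge k}p_x .$$
The main jobs with index $\ge k$ have total length $(m-k+1)mB$. Before $T$ they can be processed only in $[R_k,E)$, which has length $(m-k+1)L$. The rest of their work remains, and $mB-L=B$, so
$$Q_k\ \ge\ \sum_{x\in S,\;k_x\ge k}\rho_x\ \ge\ (m-k+1)(mB-L)=(m-k+1)B.\tag{5}$$
In $\sum_kQ_k$ the length $p_x$ is counted once for each $k\le k_x$, so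
$$\sum_{x\in S}k_xp_x=\sum_{k=1}^mQ_k\ \ge\ B\sum_{k=1}^m(m-k+1)=B\,\tfrac{m(m+1)}2 .$$
Suppose $Q_k>(m-k+1)B$ for some $k$. By integrality, $\sum_{x\in S}k_xp_x\ge B\frac{m(m+1)}2+1$. There are at most $nm$ jobs in $S$ and each $h_x\le mB$, so $\sum_{x\in S}h_x\le nm^2B<\lambda$. Also $C_x>T$. So (4) gives
$$\sum_iT_i\ \ge\ \lambda B\tfrac{m(m+1)}2+\lambda-nm^2B\ >\ \lambda B\tfrac{m(m+1)}2\ \ge\ Y,$$
where the last inequality holds because $K\le0$. This contradicts the value being $\le Y$. So $Q_k=(m-k+1)B$ for all $k$. Subtracting consecutive values (with $Q_{m+1}=0$) gives
$$\sum_{x\in S,\;k_x=k}p_x=B\qquad(k=1,\dots,m).\tag{6}$$
Moreover, for $k=1$ both ends of (5) equal $mB$, so equality holds throughout. Since $\rho_x\le p_x$ for each $x$,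
$$\rho_x=p_x\ \text{ for all }x\in S,\qquad \sum_{x\in S}p_x=mB.\tag{7}$$
Jobs left over at the wall have not been started at all, and preemption has gained nothing.

**Step 3: the sizes left over are $a_1,\dots,a_n$.** This step uses the small-scale terms of (4), the bonuses and the completion times after $T$. Let $x_1,\dots,x_{|S|}$ be the jobs of $S$ in order of completion. By time $C_{x_j}$ the jobs $x_1,\dots,x_j$ have all been finished, and their remaining work was done after $T$, so $C_{x_j}-T\ge\sum_{l\le j}\rho_{x_l}$. Hence, by (1),
$$\sum_{x\in S}(C_x-T)\ \ge\ \sum_{l\le j}\rho_{x_l}\ \ge\ \sum_{l\le j}\min(\rho_{x_l},\rho_{x_j})=\sum_\theta\frac{n_\theta(n_\theta+1)}2,$$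
where the double sums run over all pairs $1\le l\le j\le|S|$ and, by (7), $n_\theta=|\{x\in S:p_x\ge\theta\}|$. By (2),
$$\sum_{x\in S}h_x=\sum_{x\in S}\sum_{\theta=1}^{p_x}\tau_\theta=\sum_\theta\tau_\theta n_\theta,$$
and by (7) and (2), $\sum_\theta n_\theta=\sum_{x\in S}p_x=mB=\sum_\theta\tau_\theta$. By Step 2, the first term of (4) equals $\lambda B\frac{m(m+1)}2$. Therefore
$$\begin{aligned}\sum_iT_i-\lambda B\tfrac{m(m+1)}2\ &\ge\ \sum_\theta\Big(\frac{n_\theta^2+n_\theta}2-\tau_\theta n_\theta\Big)\\&=\tfrac12\sum_\theta(n_\theta-\tau_\theta)^2-\tfrac12\sum_\theta\tau_\theta^2+\tfrac12\sum_\theta n_\theta\\&=\tfrac12\sum_\theta(n_\theta-\tau_\theta)^2-\tfrac12\sum_\theta\tau_\theta^2+\tfrac12\sum_\theta\tau_\theta\\&=\tfrac12\sum_\theta(n_\theta-\tau_\theta)^2+K .\end{aligned}$$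
The left side is at most $Y-\lambda B\frac{m(m+1)}2=K$. So $\sum_\theta(n_\theta-\tau_\theta)^2\le0$, that is, $n_\theta=\tau_\theta$ for all $\theta$.

**Step 4: reading off the packing.** This step removes the possibility that one item is left over for two indices while another item of the same size is never left over. For each size $v$, the number of $x\in S$ with $p_x=v$ is $n_v-n_{v+1}=\tau_v-\tau_{v+1}$, the number of $i$ with $a_i=v$. So there is a bijection $\varphi:S\to\{1,\dots,n\}$ with $a_{\varphi(x)}=p_x$. Put $A_k=\varphi(\{x\in S:k_x=k\})$. These sets partition $\{1,\dots,n\}$, and by (6) $\sum_{i\in A_k}a_i=B$ for every $k$. The EXACT PACKING instance is a yes-instance, and the Proposition is proved. $\square$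

## Strong NP-completeness: proof of Theorem 1

*Hardness.* Apply the Proposition to 3-PARTITION instances with $m\ge2$. The construction takes time polynomial in the unary size of the instance and produces polynomially many jobs with polynomially bounded numbers. Since 3-PARTITION is strongly NP-complete, our problem is strongly NP-hard. Concretely, a pseudo-polynomial algorithm for $1|r_i,pmtn|\sum T_i$ would solve 3-PARTITION in time polynomial in its unary size, so P $=$ NP.

*Membership in NP, with binary encoding.* By Lemma 1 some optimal schedule is the preemptive priority schedule of a permutation of the jobs; the permutation is the certificate. Given it, the machine changes what it is doing only when a job is released or completed, so there are at most $2n$ events. All event times are integers bounded by $\max_i r_i+\sum_ip_i$. Simulating from event to event gives all completion times in polynomial time, and we compare $\sum T_i$ with $Y$. $\square$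

## Laminar windows: Theorem 2(a)

In the instance as it stands, windows may cross. For $m=2$, $B=4$ and $a=(1,3,1,3)$ we have $\lambda=65$, $h_1=4$, $h_2=8$, so $d_{21}=T-195+8=T-187$ and $d_{12}=T-130+4=T-126$. The windows $[0,T-187]$ of $J_{21}$ and $[L,T-126]$ of $J_{12}$ overlap, and neither contains the other. The cause is that $a_2$ is much larger than $a_1$. The remedy is to make all sizes nearly equal.

**Step 1: near-equal sizes.** In a 3-PARTITION instance with $m\ge2$, replace each $a_i$ by $a_i+mB$ and $B$ by $B+3mB$. The unary size grows polynomially. The sum condition persists: $\sum_i(a_i+mB)=mB+3m\cdot mB=m(B+3mB)$. The bounds persist: $a_i+mB>\frac B4+mB>\frac14(B+3mB)$ and $a_i+mB<\frac B2+mB<\frac12(B+3mB)$. So groups with the right sum still have three elements, and three new values sum to $B+3mB$ exactly when the three old ones sum to $B$. The new instance is equivalent. From now on $a_i$ and $B$ denote the new values and $B_{\rm old}$ the old $B$; all constants of the construction are computed from the new values. The old values differ from each other by less than $B_{\rm old}/4$, and the shift preserves differences, so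
$$m(a_{\max}-a_{\min})<mB_{\rm old}<a_{\min}.\tag{8}$$

**Step 2: main windows are nested.** This step compares due dates of consecutive indices. For $k<m$ and all $i,i'$,
$$d_{i'k}-d_{i,k+1}=\lambda\big((k+1)a_i-ka_{i'}\big)+h_{i'}-h_i\ \ge\ \lambda\big(a_{\min}-k(a_{\max}-a_{\min})\big)-mB .$$
Here we used $(k+1)a_i-ka_{i'}=a_i+k(a_i-a_{i'})$ and $0\le h_{i'}$, $h_i\le mB$. By (8), the bracket on the right is a positive integer, so the difference is at least $\lambda-mB\ge0$. Going from index to index, $d_{ik}\ge d_{i'k'}$ whenever $k<k'$. Since also $R_k<R_{k'}$, the window of $J_{i'k'}$ lies in that of $J_{ik}$. Windows with the same $k$ share their left endpoint and are nested.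

**Step 3: block windows.** Use variant (α), in which the window of $u_t$ is $[t,t+1]$ with $t\ge E$. Two block windows have disjoint interiors. Compare $[t,t+1]$ with $[R_k,d_{ik}]$, where $R_k<E\le t$ by (3). If $t+1\le d_{ik}$, the block window is contained in the main window. Otherwise $t\ge d_{ik}$ by integrality, and the interiors are disjoint. So the family is laminar, and the Proposition applies to it. $\square$

## No FPTAS: Theorem 2(b)

First, $Y>0$: we have $2\sum_{i<l}\min(a_i,a_l)\le\sum_ih_i\le nmB$, so $Y\ge\lambda-nmB>0$. Suppose there were an FPTAS, and run it with $\varepsilon=1/(Y+1)$ on the instances constructed from 3-PARTITION. Since $Y$ is polynomially bounded in the unary size, this takes time polynomial in that size. If the optimum is $\le Y$, the returned value is at most $Y(1+\varepsilon)=Y+\frac{Y}{Y+1}<Y+1$. If the optimum is $>Y$, it is $\ge Y+1$, because it is an integer by Lemma 1, and then the returned value is $\ge Y+1$. So the FPTAS would decide 3-PARTITION in time polynomial in its unary size, and P $=$ NP. $\square$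

## Few release dates: Theorem 2(c)

In UNARY BIN PACKING, items of positive integer sizes $a_1,\dots,a_n$ are to be packed into $m$ bins of capacity $B\ge1$, with all numbers in unary. Jansen, Kratsch, Marx and Schlotter ("Bin packing with fixed number of bins revisited", *J. Comput. Syst. Sci.* 79, 2013, 39–49) prove that this problem, parameterized by $m$, is W[1]-hard, and that it has no $f(m)N^{o(m/\log m)}$ algorithm unless ETH fails. We use this as given.

**Step 1: to EXACT PACKING.** The aim is to make all bins exactly full. Instances with $\sum a_i>mB$ or some $a_i>B$ are trivial no-instances. If neither happens and $m\ge n$, the instance is a trivial yes-instance (one item per bin); and $m=1$ is trivial. These cases are decided directly (for the reduction, map them to fixed instances with the same answer). Otherwise add $mB-\sum_ia_i$ items of size $1$. If the original items fit, the new items fill the gaps exactly; conversely, remove them from an exact packing. So we have an equivalent EXACT PACKING instance with the same $m\ge2$, and its unary size is polynomial, since $m<n$.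

**Step 2: to scheduling.** Apply variant (β). The release dates are $R_1,\dots,R_m$ and $E$, that is, $0,L,\dots,(m-1)L,mL$, which are distinct because $L\ge1$. So $q=m+1$. The unary size of the result is polynomial in the unary size $N$ of the bin packing instance. This is a parameterized reduction, so W[1]-hardness follows.

**Step 3: the ETH bound.** Suppose the scheduling problem were solvable in time $f(q)\cdot N'^{\,g(q)}$ on unary inputs of size $N'$, with $g(q)=o(q/\log q)$. With $N'\le cN^c$ for a constant $c$, UNARY BIN PACKING would be solved in time $f(m+1)\,c^{\,g(m+1)}\,N^{c\,g(m+1)}$ plus a polynomial in $N$. The first two factors depend only on $m$, and $c\,g(m+1)+O(1)=o(m/\log m)$. This is excluded under ETH. $\square$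

So the number of release dates is not a harmless (FPT) parameter even for unary data. For a single release date Lawler's result applies; no matching pseudo-polynomial algorithm is claimed for each fixed number $\ge2$ of release dates.

## The same instances without preemption: Theorem 2(d)

If the source instance is a yes-instance, the Proposition gives a nonpreemptive schedule of value $Y$, so the optimum is $\le Y$ both with and without preemption. If it is a no-instance, even the preemptive optimum exceeds $Y$, and so does the nonpreemptive one, since every nonpreemptive schedule is also a preemptive one. So for all constructed instances the two conditions are equivalent. $\square$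

One limit of the construction should be kept in view. The source notes that without preemption strong NP-hardness holds even for agreeable dates, meaning that $r_i\le r_j$ implies $d_i\le d_j$ (Koulamas and Kyparisis 2001). The instances built in (a) and (c) are not agreeable. Indeed, with near-equal sizes as in (a), a later release date of main jobs even goes with an earlier or equal due date. So nothing is claimed here about preemptive scheduling with agreeable due dates.
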